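\title{Optimal sets in the integer lattice stay optimal when their neighborhood is added}

\begin{abstract}
A finite set $X\subset\mathbb Z^d$ is optimal if the set $N(X)$ of lattice points at $\ell^1$-distance one from $X$ is as small as possible among sets with $|X|$ points. We prove that $X\cup N(X)$ is optimal whenever $X$ is, in every dimension. The problem is rewritten as a question about the growth of a subspace $V$ of the Laurent polynomial ring under multiplication by the span of $1,y_i,y_i^{-1}$. The subspace is degenerated step by step to a strongly stable set of monomials while its linear syzygies are tracked, and an argument of Macaulay--Gotzmann type finishes the proof. It follows that an optimal set minimizes the size of its $r$-neighborhood for all $r$ at once; this size is a polynomial in $r$ with an explicit generating function that depends only on $|X|$ and $d$. The converse of the main theorem fails in every dimension.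
\end{abstract}

\section{Introduction}\label{sec:intro}

Give the lattice $\mathbb Z^d$ the distance $\|x-y\|=\sum_{i=1}^d|x_i-y_i|$. It is the length of a shortest path from $x$ to $y$ in the grid whose edges join points that differ by one in a single coordinate. The \emph{neighborhood} of a finite set $X\subset\mathbb Z^d$ is
\[
N(X)=\{y\in\mathbb Z^d\setminus X:\ \|y-x\|=1\text{ for some }x\in X\},
\]
the set of new points reached from $X$ in one step. We call $X$ \emph{optimal} if $|N(X)|\le|N(Y)|$ for every $Y\subset\mathbb Z^d$ with $|Y|=|X|$: an optimal set has the smallest boundary that its size allows.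

A set that is as compact as possible ought to remain so when it grows by one layer. The question whether it does was posed in \cite{small}, where it is asked whether the neighborhood of an optimal set is again optimal, the neighborhood being meant as the set obtained from $X$ by adding all points at distance one from it:
\begin{quote}
\emph{If $X\subset\mathbb Z^d$ is optimal, is $X\cup N(X)$ optimal?}
\end{quote}
The answer is yes.

\begin{theorem}\label{thm:main}
For every $d\ge1$ and every optimal finite set $X\subset\mathbb Z^d$, the set $X\cup N(X)$ is optimal.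
\end{theorem}

Let $B_r=\{x\in\mathbb Z^d:\|x\|\le r\}$. Then $X\cup N(X)=X+B_1$ and $B_r+B_1=B_{r+1}$. The empty set is a trivial case, so sets are nonempty unless the contrary is said. For $n\ge1$ put
\[
F(n)=\min_{|Y|=n}|Y+B_1| .
\]
Since $|N(X)|=|X+B_1|-|X|$, the set $X$ is optimal if and only if $|X+B_1|=F(|X|)$, and Theorem~\ref{thm:main} asserts that
\[
|X+B_1|=F(|X|)\quad\Longrightarrow\quad|X+B_2|=F(|X+B_1|).
\]

For $d=1$ this is immediate. The neighborhood of $X\subset\mathbb Z$ contains $\min X-1$ and $\max X+1$, and it contains a third point if $X$ has a gap. So $F(n)=n+2$, the optimal sets are the intervals, and an interval grows into an interval. A single point is optimal in every dimension, and for it the theorem, applied repeatedly, says that all balls $B_r$ are optimal.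

For $d\ge2$ optimal sets of a given size need not resemble each other. In $\mathbb Z^2$ we have $F(2)=8$ and $F(4)=12$ (Example~\ref{ex:table}). The value $8$ is attained by two adjacent points, but also by $\{(0,0),(1,1)\}$, which is not connected in the grid. The value $12$ is attained by both sets in Figure~\ref{fig:four}. The theorem predicts that these two sets have second neighborhoods of the same size $F(12)$. Indeed, for the set on the left $X+B_2$ is $B_3$ without its lowest point, which gives $25-1=24$ points, and for the square the rows of $X+B_2$ have $2+4+6+6+4+2=24$ points.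

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\draw[gray!40] (-3,-2) grid (3,3);
\foreach \x/\y in {0/0,1/0,-1/0,0/1} \fill (\x,\y) circle (5pt);
\foreach \x/\y in {-2/0,2/0,0/2,-1/1,1/1,-1/-1,0/-1,1/-1} \draw[fill=white] (\x,\y) circle (5pt);
\begin{scope}[xshift=8cm]
\draw[gray!40] (-2,-2) grid (3,3);
\foreach \x/\y in {0/0,1/0,0/1,1/1} \fill (\x,\y) circle (5pt);
\foreach \x/\y in {-1/0,-1/1,2/0,2/1,0/-1,1/-1,0/2,1/2} \draw[fill=white] (\x,\y) circle (5pt);
\end{scope}
\end{tikzpicture}
\caption{Two optimal four-point sets in $\mathbb Z^2$ (black). Each has eight neighbors (white), the least number possible for four points.}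
\label{fig:four}
\end{figure}

The inequality $|X+B_2|\ge F(|X+B_1|)$ holds by the definition of $F$, so the content of the theorem is an \emph{upper} bound for $|X+B_2|$. This is the difficulty. A natural way to compute $F$ is by compression: one transforms $X$ in steps into a standard set $L$ of the same size, and no step increases the neighborhood. If $X$ is optimal, no step decreases it either. But about the second neighborhood such steps can be expected to give $|X+B_2|\ge|L+B_2|$, and we need the reverse inequality. Some property has to be carried \emph{backwards} along the compressions, from $L$ to $X$, that bounds the second neighborhood in terms of the first.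

The property that we carry is algebraic. Let $k$ be a field of characteristic $0$, let $k[\mathbb Z^d]=k[y_1^{\pm1},\dots,y_d^{\pm1}]$ and $y^b=\prod_iy_i^{b_i}$. For subspaces $U,U'$ of an algebra, $UU'$ denotes the span of all products $uu'$. Put
\[
T=\operatorname{span}\{1,y_1,y_1^{-1},\dots,y_d,y_d^{-1}\},\qquad\text{so that}\qquad T^r=\operatorname{span}\{y^b:b\in B_r\}.
\]
For $V_X=\operatorname{span}\{y^x:x\in X\}$ we have $V_XT^r=V_{X+B_r}$, hence $\dim V_XT^r=|X+B_r|$. Subspaces are more flexible than sets, because one can apply automorphisms to them and pass to leading terms. We prove the theorem for all subspaces. Write $F^{(r)}$ for the $r$-fold iterate of $F$.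

\begin{theorem}\label{thm:subspace}
Let $0\ne V\subset k[\mathbb Z^d]$ be a finite-dimensional subspace. Then $\dim VT\ge F(\dim V)$. If equality holds, then $\dim VT^2=F(\dim VT)$; moreover $\dim VT^r=F^{(r)}(\dim V)$ for all $r\ge0$, and this is the least value of $\dim V'T^r$ over all subspaces $V'$ with $\dim V'=\dim V$.
\end{theorem}

Theorem~\ref{thm:main} is the case $V=V_X$: if $X$ is optimal, then $\dim V_XT=F(\dim V_X)$, so $|(X+B_1)+B_1|=\dim V_XT^2=F(|X+B_1|)$, which says that $X+B_1$ is optimal.

The proof also identifies the numbers $F^{(r)}(n)$. They are read off from the first $n$ monomials of a lexicographic list, the segment $L_p(n)$ of Section~\ref{sec:stable}, in variables $z,x_1,\dots,x_d,w_1,\dots,w_d$.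

\begin{theorem}\label{thm:radii}
Let $X\subset\mathbb Z^d$ be optimal and $n=|X|$. For every $r\ge0$ the set $X+B_r$ is optimal, and $|X+B_r|\le|Y+B_r|$ for every $Y$ with $|Y|=n$. Moreover
\begin{equation}\label{eq:gen}
\sum_{r\ge0}|X+B_r|\,q^r=\frac{(1+q)^d}{(1-q)^{d+1}}+\sum_{i=1}^d\alpha_i\,\frac{(1+q)^{d-i}}{(1-q)^{d}}+\sum_{i=1}^d\frac{\omega_i}{(1-q)^{d-i+1}},
\end{equation}
where $\alpha_i$ and $\omega_i$ are the numbers of monomials in $L_p(n)$, $p\ge1$, whose last variable is $x_i$, respectively $w_i$; they depend only on $n$ and $d$. The number $|X+B_r|$ is a polynomial in $r$ of degree $d$ for all $r\ge0$, and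
\begin{equation}\label{eq:F}
F(n)=2d+1+\sum_{i=1}^d\alpha_i(2d-i)+\sum_{i=1}^d\omega_i(d-i+1),
\end{equation}
so that $\min_{|Y|=n}|N(Y)|=F(n)-n$.
\end{theorem}

Optimality passes outwards only.

\begin{proposition}\label{prop:converse}
For every $d\ge1$ there is a set $X\subset\mathbb Z^d$ that is not optimal although $X\cup N(X)$ is optimal.
\end{proposition}

\begin{proof}
Let $e_1,\dots,e_d$ be the unit vectors and $X=\{\pm e_1,\dots,\pm e_d\}$. Then $X+B_1=B_2$, which is optimal by Theorem~\ref{thm:main} applied twice, starting from $\{0\}$. The set $Y=B_1\setminus\{e_1\}$ has $2d=|X|$ points, and $Y+B_1\subset B_2\setminus\{2e_1\}$ because $e_1$ is the only point of $B_1$ within distance $1$ of $2e_1$. So $|Y+B_1|<|X+B_1|$, and $X$ is not optimal.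
\end{proof}

The set in this proof is $N(\{0\})$. So the neighborhood of an optimal set, taken without the set itself, need not be optimal.

\medskip
Section~\ref{sec:one} shows the mechanism of the proof for two points on a line. Section~\ref{sec:degen} turns it into a general lemma on degenerations, and Section~\ref{sec:alg} introduces the algebras with monomial bases to which the lemma is applied. Section~\ref{sec:stable} treats the sets at which the compressions end, Sections~\ref{sec:closed} and~\ref{sec:compress} construct the compressions, and Sections~\ref{sec:proof} and~\ref{sec:radii} prove Theorems~\ref{thm:subspace} and~\ref{thm:radii}. Apart from elementary linear algebra, everything used is proved here. Throughout, $\mathbb N=\{0,1,2,\dots\}$ and $[d]=\{1,\dots,d\}$.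

\section{Two points on a line}\label{sec:one}

Let $d=1$, $X=\{a,b\}$ with $a\ne b$, and $V=V_X$. We show that $\dim VT\ge4$ and that $\dim VT=4$ forces $\dim VT^2\le6=F(4)$, by an argument that does not look at the positions of $a$ and $b$.

The \emph{order} of a Laurent polynomial is its order of vanishing at $y=1$. Orders add under multiplication, and elements of distinct orders are linearly independent. The space $V$ has a basis $f_0=y^a$, $f_1=(y^a-y^b)/(a-b)$ of orders $0$ and $1$. The space $T$ has the basis
\[
\tau_0=1,\qquad \tau_1=y-1,\qquad \tau_2=y+y^{-1}-2=(y-1)^2/y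
\]
of orders $0,1,2$, and $T^2$ has the basis $\tau_0,\tau_1,\tau_2,\tau_3=\tau_1\tau_2,\tau_4=\tau_2^2$ of orders $0,\dots,4$. All these elements have leading coefficient $1$ in their expansion in powers of $y-1$. The products $f_i\tau_j$ have the orders $0,1,2,3$, so $\dim VT\ge4$.

Suppose that $\dim VT=4$. Then no nonzero element of $VT$ has order $\ge4$. The element $f_0\tau_2-f_1\tau_1$ has order $\ge3$; after adding a multiple of $f_1\tau_2$ it has order $\ge4$, so it vanishes. The element $f_0\tau_1-f_1\tau_0$ has order $\ge 2$ and vanishes after adding multiples of $f_0\tau_2$ and $f_1\tau_2$. We have found two elements in the kernel of the multiplication $V\otimes T\to VT$: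
\[
\kappa_1=f_0\otimes\tau_1-f_1\otimes\tau_0+\cdots,\qquad
\kappa_2=f_0\otimes\tau_2-f_1\otimes\tau_1+\cdots .
\]
Here $f_i\otimes\tau_j$ is given the weight $i+j$, and the dots stand for terms of higher weight. Multiplying the second tensor factor by an element of $T$ produces elements in the kernel of $V\otimes T^2\to VT^2$. Using $\tau_1^2=y\tau_2=\tau_2+\tau_3$ we find that $\kappa_1\tau_0$, $\kappa_2\tau_0$, $\kappa_2\tau_1$, $\kappa_2\tau_2$ have the lowest terms
\[
f_0\otimes\tau_{c+1}-f_1\otimes\tau_c,\qquad c=0,1,2,3 .
\]
These have distinct weights, so the four elements are independent, and $\dim VT^2\le 2\cdot5-4=6$.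

The argument has three parts. Passing to orders replaces $V$ by a model, the set $\{0,1\}\subset\mathbb N$, on which $T$ acts by adding $0$, $1$ or $2$. If no dimension is lost in this passage, every linear relation of the model lifts to a relation of $V$. In the model every quadratic relation is a consequence of linear ones, so the lifted relations generate as many quadratic relations for $V$ as the model has, and this is the upper bound. For $X=\{0,3\}$ the model is the same, but $\dim VT=6$, no relation lifts, and $\dim VT^2=|\{-2,\dots,5\}|=8$.

In higher dimension the first model is a subset of $\mathbb N^d$ about whose relations we know nothing. It must be degenerated further, many times, until a set is reached for which the third part can be checked.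

\section{Degenerations and linear syzygies}\label{sec:degen}

\subsection*{Valued spaces}
Let $\Gamma$ be a totally ordered abelian group. A \emph{valued space} is a finite-dimensional $k$-vector space $W$ with a map $v:W\setminus0\to\Gamma$ such that $v(cf)=v(f)$ for $c\in k^\times$ and $v(f+g)\ge\min(v(f),v(g))$, where $v(0)=\infty$. Put $W_{\ge\gamma}=\{f:v(f)\ge\gamma\}$, define $W_{>\gamma}$ in the same way, and let
\[
\operatorname{gr}W=\bigoplus_{\gamma\in\Gamma}W_{\ge\gamma}/W_{>\gamma}.
\]
The class of $f\ne0$ in $W_{\ge v(f)}/W_{>v(f)}$ is its \emph{symbol} $\bar f$; it is nonzero. If $v(f)<v(g)$, then $v(f+g)=v(f)$, since $v(f)\ge\min(v(f+g),v(g))$. Hence elements of distinct values are linearly independent, only finitely many values occur, and $\dim\operatorname{gr}W=\dim W$. A subspace $U\subset W$ is valued by restriction, and $\operatorname{gr}U\subset\operatorname{gr}W$ because $U_{>\gamma}=U_{\ge\gamma}\cap W_{>\gamma}$; the space $\operatorname{gr}U$ is spanned by the symbols of the nonzero elements of $U$. If $U\subset U'$ and $\operatorname{gr}U=\operatorname{gr}U'$, then $U=U'$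 by dimension. A family in $W$ whose symbols form a basis of $\operatorname{gr}W$ is called an \emph{adapted basis}.

\begin{lemma}\label{lem:valued}
Let $V,W,W'$ be valued spaces with values in $\Gamma$.
\begin{enumerate}
\item[(a)] An adapted basis $(f_i)$ of $W$ is a basis, and $v(\sum c_if_i)=\min\{v(f_i):c_i\ne0\}$. An adapted basis of a subspace extends to an adapted basis of $W$.
\item[(b)] $V\otimes W$ is a valued space with $(V\otimes W)_{\ge\gamma}=\sum_{\alpha+\beta\ge\gamma}V_{\ge\alpha}\otimes W_{\ge\beta}$, and $\operatorname{gr}(V\otimes W)=\operatorname{gr}V\otimes\operatorname{gr}W$. For a subspace $U\subset V$ we have $\operatorname{gr}(U\otimes W)=\operatorname{gr}U\otimes\operatorname{gr}W$ inside $\operatorname{gr}V\otimes\operatorname{gr}W$.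
\item[(c)] Let $\psi:W\to W'$ be linear with $v(\psi f)\ge v(f)$ for all $f$, and let $\operatorname{gr}\psi:\operatorname{gr}W\to\operatorname{gr}W'$ be the induced map. Then $\operatorname{gr}(\ker\psi)\subset\ker(\operatorname{gr}\psi)$, and $(\operatorname{gr}\psi)(\operatorname{gr}U)\subset\operatorname{gr}\psi(U)$ for every subspace $U\subset W$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $f=\sum c_if_i$ with not all $c_i$ zero and $\gamma=\min\{v(f_i):c_i\ne0\}$. The class of $f$ in $W_{\ge\gamma}/W_{>\gamma}$ is $\sum_{v(f_i)=\gamma}c_i\bar f_i\ne0$, so $f\ne0$ and $v(f)=\gamma$. The $f_i$ are therefore independent, and there are $\dim W$ of them. For the second claim, extend the homogeneous basis of $\operatorname{gr}U$ formed by the symbols to a homogeneous basis of $\operatorname{gr}W$ and lift the new elements.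

(b) Take adapted bases $(f_i)$ of $V$ and $(g_j)$ of $W$ and put $v(\sum c_{ij}f_i\otimes g_j)=\min\{v(f_i)+v(g_j):c_{ij}\ne0\}$. By (a), $V_{\ge\alpha}$ is spanned by the $f_i$ with $v(f_i)\ge\alpha$, and likewise for $W$. So both sides of the stated formula equal $\operatorname{span}\{f_i\otimes g_j:v(f_i)+v(g_j)\ge\gamma\}$, and $v$ does not depend on the bases. The bilinear maps $V_{\ge\alpha}\times W_{\ge\beta}\to(V\otimes W)_{\ge\alpha+\beta}$ induce a map $\operatorname{gr}V\otimes\operatorname{gr}W\to\operatorname{gr}(V\otimes W)$ that sends the basis $\bar f_i\otimes\bar g_j$ to the basis formed by the symbols of the $f_i\otimes g_j$. For $U\subset V$ choose $(f_i)$ so that it contains an adapted basis of $U$. Then the valuation of $U\otimes W$ is the restriction of that of $V\otimes W$, and the claim follows.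

(c) For $f\ne0$, the element $(\operatorname{gr}\psi)\bar f$ is the class of $\psi f$ in $W'_{\ge v(f)}/W'_{>v(f)}$. It is the symbol of $\psi f$ if $v(\psi f)=v(f)$, and $0$ otherwise. Both inclusions follow.
\end{proof}

Part (c) contains the two inequalities that drive the proof: kernels can only grow when one passes to symbols, and images can only shrink.

\subsection*{Linear presentation}
Let $\Lambda=\bigoplus_{p\ge0}\Lambda_p$ be a graded associative algebra, not necessarily commutative, generated in degree $1$ and with finite-dimensional pieces. For $V\subset\Lambda_p$ let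
\[
K_q(V)=\ker(V\otimes\Lambda_q\to\Lambda_{p+q}),
\]
the space of relations (syzygies) $\sum f_i\lambda_i=0$ with $f_i\in V$ and coefficients $\lambda_i$ of degree $q$. Then
\begin{equation}\label{eq:dim}
\dim V\Lambda_q=\dim V\cdot\dim\Lambda_q-\dim K_q(V).
\end{equation}
Let $K_1(V)\Lambda_1$ be the image of $K_1(V)\otimes\Lambda_1$ under the map $V\otimes\Lambda_1\otimes\Lambda_1\to V\otimes\Lambda_2$ that multiplies the last two factors. By associativity $K_1(V)\Lambda_1\subset K_2(V)$. We call $V$ \emph{linearly presented} over $\Lambda$ if $K_2(V)=K_1(V)\Lambda_1$, that is, if every relation with quadratic coefficients follows from relations with linear coefficients. No condition is imposed on $K_q$ for $q\ge3$.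

The whole proof is a chain of steps of one kind, so we give the step a name.

\begin{definition}\label{def:red}
Let $V\subset\Lambda_p$ and $V'\subset\Lambda'_p$. We say that $(\Lambda,V)$ \emph{reduces} to $(\Lambda',V')$, written $(\Lambda,V)\rightsquigarrow(\Lambda',V')$, if
\begin{enumerate}
\item[(i)] $\dim V'=\dim V$ and $\dim V'\Lambda'_1\le\dim V\Lambda_1$;
\item[(ii)] in case $\dim V'\Lambda'_1=\dim V\Lambda_1$ and $V'$ is linearly presented over $\Lambda'$, the space $V$ is linearly presented over $\Lambda$ and $\dim V\Lambda_2=\dim V'\Lambda'_2$.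
\end{enumerate}
\end{definition}

The relation $\rightsquigarrow$ is transitive. Indeed, let $(\Lambda,V)\rightsquigarrow(\Lambda',V')\rightsquigarrow(\Lambda'',V'')$. If $\dim V''\Lambda''_1=\dim V\Lambda_1$, then both inequalities in (i) are equalities, and (ii) can be applied twice, from right to left. Also $(\Lambda,V)\rightsquigarrow(\Lambda,\theta V)$ for every graded automorphism $\theta$ of $\Lambda$, since $\theta\otimes\theta$ carries $K_q(V)$ to $K_q(\theta V)$.

Suppose now that all $\Lambda_p$ are valued in $\Gamma$ and $v(fg)\ge v(f)+v(g)$. Then $\operatorname{gr}\Lambda=\bigoplus_p\operatorname{gr}\Lambda_p$ is a graded algebra in which $\bar f\bar g$ is the symbol of $fg$ if $v(fg)=v(f)+v(g)$, and $0$ otherwise.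

\begin{lemma}[Degeneration lemma]\label{lem:degen}
If $\operatorname{gr}\Lambda$ is generated in degree $1$, then $(\Lambda,V)\rightsquigarrow(\operatorname{gr}\Lambda,\operatorname{gr}V)$ for every $V\subset\Lambda_p$.
\end{lemma}

\begin{proof}
Write $\Lambda^\circ=\operatorname{gr}\Lambda$ and $V^\circ=\operatorname{gr}V$; then $\dim V^\circ=\dim V$ and $\dim\Lambda_q^\circ=\dim\Lambda_q$. By Lemma~\ref{lem:valued}(b), the multiplication $V\otimes\Lambda_q\to\Lambda_{p+q}$ does not lower values, and the induced map is the multiplication $V^\circ\otimes\Lambda_q^\circ\to\Lambda^\circ_{p+q}$. By part (c),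
\[
\operatorname{gr}K_q(V)\subset K_q(V^\circ).
\]
For $q=1$ this gives $\dim K_1(V)\le\dim K_1(V^\circ)$, which by \eqref{eq:dim} is the inequality in (i).

Assume equality. Then $\operatorname{gr}K_1(V)=K_1(V^\circ)$: every linear relation of $V^\circ$ lifts. Apply part (c) to the map $\psi:V\otimes\Lambda_1\otimes\Lambda_1\to V\otimes\Lambda_2$ and the subspace $U=K_1(V)\otimes\Lambda_1$, for which $\operatorname{gr}U=K_1(V^\circ)\otimes\Lambda_1^\circ$ by part (b). This gives $K_1(V^\circ)\Lambda_1^\circ\subset\operatorname{gr}(K_1(V)\Lambda_1)$. If $V^\circ$ is linearly presented, then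
\[
\operatorname{gr}K_2(V)\subset K_2(V^\circ)=K_1(V^\circ)\Lambda_1^\circ\subset\operatorname{gr}(K_1(V)\Lambda_1)\subset\operatorname{gr}K_2(V),
\]
and all these spaces are equal. Hence $K_1(V)\Lambda_1=K_2(V)$ and $\dim K_2(V)=\dim K_2(V^\circ)$, and \eqref{eq:dim} gives $\dim V\Lambda_2=\dim V^\circ\Lambda_2^\circ$.
\end{proof}

\begin{remark}
Neither hypothesis in (ii) can be dropped. For the equality of dimensions, see $X=\{0,3\}$ in Section~\ref{sec:one}. For linear presentation, let $\Lambda=k[s,t]$, let $v(f)$ be the least exponent of $t$ in $f$, and let $V=\operatorname{span}\{s^3+t^3,st^2\}$, so that $\operatorname{gr}\Lambda=\Lambda$ and $V^\circ=\operatorname{span}\{s^3,st^2\}$. The two cubics spanning $V$ are coprime, so $K_1(V)=K_2(V)=0$. For $V^\circ$ we have $K_1=0$, but $K_2$ is spanned by $s^3\otimes t^2-st^2\otimes s^2$. So $\dim V\Lambda_1=\dim V^\circ\Lambda_1=4$, while $\dim V\Lambda_2=6$ and $\dim V^\circ\Lambda_2=5$.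
\end{remark}

\section{Algebras with monomial bases}\label{sec:alg}

The computation of Section~\ref{sec:one} takes place in the graded algebra
\[
\mathcal R=\bigoplus_{p\ge0}\mathcal R_p,\qquad\mathcal R_p=T^p,
\]
with the products $T^p\times T^q\to T^{p+q}$ taken in $k[\mathbb Z^d]$. It is generated in degree $1$, and $V\mathcal R_q=VT^q$ for $V\subset\mathcal R_p$. In several variables the order of vanishing is replaced by an exponent vector, and $T$ contains elements with exponents $0,e_j,2e_j$. Their symbols, which will be called $z,x_j,w_j$, satisfy $x_j^2=zw_j$. This leads to the following monomials and algebras.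

\subsection*{Standard monomials}
The variables, in decreasing order $t_1>t_2>\dots>t_{2d+1}$, are
\[
z>x_1>\dots>x_d>w_1>\dots>w_d .
\]
The $x_j$ are called \emph{capped}, the others \emph{free}. A monomial is \emph{standard} if no capped variable occurs in it twice, that is, if it has the form $m=z^c\prod_jx_j^{\varepsilon_j}w_j^{b_j}$ with $\varepsilon_j\in\{0,1\}$. A divisor of a standard monomial is standard. Let $\mathcal M_p$ be the set of standard monomials of degree $p$ and $\mathcal M=\bigsqcup_p\mathcal M_p$. The \emph{coordinates} of $m$ are $a_j(m)=2b_j+\varepsilon_j$. For $a\in\mathbb N^d$ put $\operatorname{wt}(a)=\sum_j\lceil a_j/2\rceil$. Since $\lceil a_j/2\rceil=b_j+\varepsilon_j$, the number $\operatorname{wt}(a(m))$ is the degree of $m$ in the variables other than $z$, and $m\mapsto a(m)$ is a bijection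
\[
\mathcal M_p\to\{a\in\mathbb N^d:\operatorname{wt}(a)\le p\}.
\]
When the degree is understood, we identify a standard monomial with its point $a(m)$. The bijection
\[
\pi:\mathbb Z\to\mathbb N,\qquad \pi(c)=2c-1\ \ (c>0),\qquad\pi(c)=-2c\ \ (c\le0),
\]
which lists the integers as $0,1,-1,2,-2,\dots$, satisfies $\lceil\pi(c)/2\rceil=|c|$. Applied to each coordinate it maps $B_p$ onto $\{a:\operatorname{wt}(a)\le p\}$, so $|\mathcal M_p|=|B_p|=\dim\mathcal R_p$.

\subsection*{The algebras}
For $J\subset[d]$ let
\[
R_J=k[z,x_1,\dots,x_d,w_1,\dots,w_d]\big/\big(x_j^2\ (j\in J),\ \ x_l^2-zw_l\ (l\notin J)\big),\qquad C=R_{[d]}.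
\]
Each relation is monic of degree two in one $x_j$ over $k[z,w]$, so $R_J$ is a free $k[z,w]$-module on the squarefree monomials in the $x_j$, and $\mathcal M$ is a basis of $R_J$. The product of basis elements of degrees $p,p'$ with coordinates $a,a'$ is the basis element of degree $p+p'$ with coordinates $a+a'$, except that it is $0$ if $a_j$ and $a'_j$ are both odd for some $j\in J$. (If both are odd and $j\notin J$, the factor $x_j^2$ is rewritten as $zw_j$, which has the same coordinate.) In $C$, the product of two standard monomials is their ordinary product if that is standard, and $0$ otherwise. Finally let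
\[
E=\textstyle\bigwedge(x_1,\dots,x_d)\otimes k[z,w_1,\dots,w_d],
\]
where the $x_j$ anticommute and $z,w_j$ are central. With the $x_j$ written in increasing order of index, $\mathcal M$ is a basis of $E$, and products of basis elements agree with those in $C$ up to sign. All these algebras are generated in degree $1$.

The algebra $R_\emptyset$ is where the problem arrives, and $C$ is where it is solved. The algebras in between and $E$ are needed because they have automorphisms that $C$ lacks.

Let $\Lambda$ be one of these algebras and $A\subset\mathcal M_p$. The \emph{shadow} $\partial_\Lambda A\subset\mathcal M_{p+1}$ is the set of all $\nu$ with $mt=\pm\nu$ in $\Lambda$ for some $m\in A$, $t\in\mathcal M_1$. Then $\operatorname{span}(A)\Lambda_1=\operatorname{span}(\partial_\Lambda A)$ and $\operatorname{span}(A)\Lambda_2=\operatorname{span}(\partial_\Lambda^2A)$. We write $\partial=\partial_C=\partial_E$, we write $(\Lambda,A)$ for $(\Lambda,\operatorname{span}A)$, and we call $A$ linearly presented over $\Lambda$ if its span is.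

\subsection*{Three valuations}

\begin{lemma}\label{lem:first}
There is a valuation on $\mathcal R$ with $\operatorname{gr}\mathcal R=R_\emptyset$ such that $\operatorname{gr}V$ is spanned by standard monomials for every $V\subset\mathcal R_p$. Hence $(\mathcal R,V)\rightsquigarrow(R_\emptyset,A_0)$ for some $A_0\subset\mathcal M_p$.
\end{lemma}

\begin{proof}
Embed $k[\mathbb Z^d]$ in $k[[Y_1,\dots,Y_d]]$ by $y_j=1+Y_j$. Order $\Gamma=\mathbb Z^d$ lexicographically; this order is compatible with addition and well-orders $\mathbb N^d$. Let $v(f)\in\mathbb N^d$ be the smallest exponent occurring in the series $f\ne0$. The coefficient of $Y^{v(f)+v(g)}$ in $fg$ is the product of the lowest coefficients and no smaller exponent occurs, so $v(fg)=v(f)+v(g)$.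

The elements $1$, $y_j-1=Y_j$ and $y_j+y_j^{-1}-2=Y_j^2/(1+Y_j)$ of $T$ have values $0,e_j,2e_j$. Products of $p$ of them realize every value $a$ with $\operatorname{wt}(a)\le p$. There are $\dim\mathcal R_p$ such $a$, so these are all the values on $\mathcal R_p$, and each graded piece of $\operatorname{gr}\mathcal R_p$ is one-dimensional. For $\operatorname{wt}(a)\le p$ let $u_{p,a}$ be the symbol of an element of $\mathcal R_p$ of value $a$ whose coefficient at $Y^a$ is $1$. Two such elements differ by an element of larger value, so $u_{p,a}$ is well defined. Multiplying representatives gives $u_{p,a}u_{q,b}=u_{p+q,a+b}$, which is the multiplication table of $R_\emptyset$. The space $\operatorname{gr}V$ is a sum of subspaces of the one-dimensional pieces, so it is spanned by some of the $u_{p,a}$. The last claim is Lemma~\ref{lem:degen}.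
\end{proof}

The other two valuations come from functions $v:\mathcal M\to\mathbb Z$, extended by $v(\sum c_mm)=\min\{v(m):c_m\ne0\}$ on each graded piece. Then $\mathcal M_p$ is an adapted basis, and we identify $\operatorname{gr}\Lambda_p$ with $\operatorname{span}\mathcal M_p$; the symbol of $f$ is the sum of its terms of least value, and $\operatorname{gr}\operatorname{span}A=\operatorname{span}A$. If $v(\nu)\ge v(m)+v(m')$ whenever $mm'=\pm\nu$, then $v(fg)\ge v(f)+v(g)$ for all homogeneous $f,g$, because every monomial of $fg$ is, up to sign, the product of a monomial of $f$ and a monomial of $g$.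

\begin{lemma}\label{lem:vals}
\begin{enumerate}
\item[(a)] If $I\subset J$, then $(R_I,A)\rightsquigarrow(R_J,A)$ for every $A\subset\mathcal M_p$.
\item[(b)] Let $\Lambda$ be $R_J$ or $E$, and let $v:\mathcal M\to\mathbb Z$ be \emph{additive}: $v(\nu)=v(m)+v(m')$ whenever $mm'=\pm\nu$. Then $\operatorname{gr}\Lambda=\Lambda$, and $(\Lambda,V)\rightsquigarrow(\Lambda,\operatorname{gr}V)$ for every $V\subset\Lambda_p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $v(m)=-\sum_{j\in J}\lceil a_j(m)/2\rceil$ on $R_I$. For $a,a'\in\mathbb N$ we have $\lceil(a+a')/2\rceil\le\lceil a/2\rceil+\lceil a'/2\rceil$, with strict inequality exactly when $a$ and $a'$ are both odd. So $v(mm')\ge v(m)+v(m')$, and the product of the symbols of $m,m'$ is $0$ exactly when $mm'=0$ in $R_I$ or the inequality is strict. Since $I\subset J$, this happens exactly when $a_j(m),a_j(m')$ are both odd for some $j\in J$. Thus $\operatorname{gr}R_I=R_J$, and Lemma~\ref{lem:degen} applies.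

(b) Additivity says that symbols of basis elements multiply as the basis elements do. Apply Lemma~\ref{lem:degen}.
\end{proof}

\subsection*{A graph criterion}
For a set of monomials, linear presentation is a connectivity property. Let $\Lambda$ be $R_J$ or $E$, $A\subset\mathcal M_p$ and $\mu\in\mathcal M_{p+2}$. The graph $G_\Lambda(A,\mu)$ has as vertices the $m\in A$ with $m\tau=\pm\mu$ for some $\tau\in\mathcal M_2$; this $\tau=\tau_m$ is unique, its coordinates being $a(\mu)-a(m)$. Two vertices $m\ne m'$ are joined if there are $\nu\in\mathcal M_{p+1}$ and $t,t',s\in\mathcal M_1$ with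
\[
mt=\pm\nu,\qquad m't'=\pm\nu,\qquad\nu s=\pm\mu\qquad\text{in }\Lambda;
\]
we say that they are adjacent \emph{via} $\nu$.

\begin{lemma}\label{lem:graph}
$A$ is linearly presented over $\Lambda$ if and only if all nonempty graphs $G_\Lambda(A,\mu)$ are connected. In particular, $A$ is linearly presented over $C$ if and only if it is linearly presented over $E$, and $(C,A)\rightsquigarrow(E,A)\rightsquigarrow(C,A)$.
\end{lemma}

\begin{proof}
The tensors $m\otimes\tau$ ($m\in A$, $\tau\in\mathcal M_2$) form a basis of $\operatorname{span}A\otimes\Lambda_2$, and each is mapped to $0$ or to $\pm$ a basis element. Let $Z$ be the span of those mapped to $0$. For a vertex $m$ of $G_\Lambda(A,\mu)$ let $g_m=\pm m\otimes\tau_m$, with the sign chosen so that $g_m\mapsto\mu$. Then $K_2=Z\oplus\bigoplus_\mu H_\mu$, where $H_\mu=\{\sum c_mg_m:\sum c_m=0\}$ has dimension one less than the number of vertices.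

First, $Z\subset K_1\Lambda_1$. If $m\tau=0$, then some $x_j$ with $x_j^2=0$ in $\Lambda$ divides both $m$ and $\tau$. So $m\otimes x_j\in K_1$ and $\tau=\pm x_js$ with $s\in\mathcal M_1$, whence $m\otimes\tau\in K_1\Lambda_1$.

The space $K_1$ is spanned by the $m\otimes t$ with $mt=0$ and by the elements $m\otimes t\mp m'\otimes t'$ with $m\ne m'$ and $mt=\pm m't'=\pm\nu\ne0$, the sign chosen so that the image is $0$. Multiply by $s\in\mathcal M_1$. An element of the first kind becomes $m\otimes ts$ with $mts=0$, which lies in $Z$. An element of the second kind becomes $m\otimes ts\mp m'\otimes t's$. If $\nu s=0$, both terms lie in $Z$. If $\nu s=\pm\mu$, then $ts=\pm\tau_m$ and $t's=\pm\tau_{m'}$, and since the element maps to $0$ it is $\pm(g_m-g_{m'})$, where $m,m'$ are adjacent via $\nu$. Every edge arises in this way. Thus $K_1\Lambda_1=Z\oplus\bigoplus_\mu H'_\mu$, where $H'_\mu$ is spanned by the differences $g_m-g_{m'}$ along edges. Its dimension is the number of vertices minus the number of components, so $H'_\mu=H_\mu$ exactly when the graph is connected. The graphs and the shadows for $C$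 and $E$ coincide, which gives the last sentence.
\end{proof}

\section{Strongly stable sets and lexicographic segments}\label{sec:stable}

This section describes the end of the chain of reductions. We need a class of monomial sets that are linearly presented over $C$ and whose first and second shadows can be counted. We work with ordinary products of monomials, and sets may be empty.

For an induction on the number of variables, let $1\le N\le2d+1$ and let $\mathcal M^{(N)}$ be the set of standard monomials in $t_1,\dots,t_N$. For $A\subset\mathcal M_p^{(N)}$ the shadow $\partial A$ is taken inside $\mathcal M^{(N)}$: it consists of the standard products $mt_i$ with $m\in A$, $i\le N$. For $N=2d+1$ it is the shadow over $C$. The set $A$ is \emph{strongly stable} if it is closed under replacing a variable by an earlier one: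
\[
m\in A,\quad t_j\mid m,\quad i<j,\quad t_im/t_j\text{ standard}\quad\Longrightarrow\quad t_im/t_j\in A .
\]
The \emph{word} of a monomial $t_{l_1}\cdots t_{l_p}$ is the sequence $l_1\le\dots\le l_p$, and $\max(m)=l_p$ is the index of its \emph{last variable} ($p\ge1$). For $p\ge1$ let $A_{\le l}=\{m\in A:\max(m)\le l\}$.

\begin{lemma}\label{lem:stable}
Let $A\subset\mathcal M_p^{(N)}$ be strongly stable.
\begin{enumerate}
\item[(i)] $\partial A=\{\nu\in\mathcal M^{(N)}_{p+1}:\nu/t_{\max(\nu)}\in A\}$, and $\partial A$ is strongly stable.
\item[(ii)] For $p\ge1$ and $l\le N$, the number of $\nu\in\partial A$ with $\max(\nu)=l$ is $|A_{\le l}|$ if $t_l$ is free and $|A_{\le l-1}|$ if $t_l$ is capped. Hence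
\[
|\partial A|=\sum_{l\le N,\ t_l\text{ free}}|A_{\le l}|+\sum_{l\le N,\ t_l\text{ capped}}|A_{\le l-1}|.
\]
\item[(iii)] If $N=2d+1$, then $A$ is linearly presented over $C$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\nu=mt_i$ with $m\in A$ and $l=\max(\nu)$. If $i=l$, then $\nu/t_l=m$. If $i<l$, then $t_l\mid m$ and $\nu/t_l=t_im/t_l$ is standard, so it lies in $A$. Conversely, if $\nu/t_l\in A$, then $\nu=(\nu/t_l)t_l\in\partial A$. For stability let $t_j\mid\nu=mt_i$, $h<j$, and let $t_h\nu/t_j$ be standard. If $t_j\mid m$, then $t_hm/t_j$ divides $t_h\nu/t_j$, so it is standard and lies in $A$, and $t_h\nu/t_j=(t_hm/t_j)t_i\in\partial A$. Otherwise $j=i$ and $t_h\nu/t_j=mt_h\in\partial A$.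

(ii) By (i), $\nu\mapsto\nu/t_l$ is a bijection from $\{\nu\in\partial A:\max(\nu)=l\}$ onto the set of $m\in A_{\le l}$ for which $mt_l$ is standard. This is $A_{\le l}$ if $t_l$ is free and $A_{\le l-1}$ if $t_l$ is capped.

(iii) We use Lemma~\ref{lem:graph}. Let $\mu\in\mathcal M_{p+2}$, and let $l'\le l$ be the last two letters of its word. We show that every vertex of $G_C(A,\mu)$ is connected to $\mu/(t_{l'}t_l)$. A vertex has the form $m=\mu/(t_it_j)\in A$ with $i\le j$; then $j\le l$ and $i\le l'$. If $j<l$, then $t_l\mid m$, so $m'=t_jm/t_l=\mu/(t_it_l)$ lies in $A$, and it is adjacent to $m$ via $mt_j=m't_l=\mu/t_i$. So we may assume $j=l$. If $i<l'$, then $t_{l'}\mid m$, so $m''=t_im/t_{l'}=\mu/(t_{l'}t_l)$ lies in $A$, and it is adjacent to $m$ via $mt_i=m''t_{l'}=\mu/t_l$.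
\end{proof}

Order $\mathcal M_p^{(N)}$ lexicographically: $\nu'>\nu$ if, at the first variable whose exponents differ, $\nu'$ has the larger exponent; equivalently, at the first position where the words differ, the word of $\nu'$ has the smaller letter. A \emph{lex segment} is the set of the $n$ largest elements of $\mathcal M_p^{(N)}$, for some $n\ge0$. It is strongly stable, since $t_im/t_j>m$ for $i<j$.

\begin{lemma}\label{lem:lexshadow}
If $L\subset\mathcal M_p^{(N)}$ is a lex segment, then so is $\partial L\subset\mathcal M_{p+1}^{(N)}$.
\end{lemma}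

\begin{proof}
Let $\nu\in\partial L$ and $\nu'>\nu$. Deleting the last letter of both words gives $\nu'/t_{\max(\nu')}\ge\nu/t_{\max(\nu)}$, and the right side lies in $L$ by Lemma~\ref{lem:stable}(i). So the left side lies in $L$, and $\nu'\in\partial L$.
\end{proof}

By Lemma~\ref{lem:stable}(ii), a strongly stable set has a small shadow when few of its monomials end early. The lexicographic order looks at the first variables only and accepts anything afterwards, so a lex segment reaches the late variables as soon as stability permits. The next lemma makes this precise.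

\begin{lemma}\label{lem:macaulay}
Let $A\subset\mathcal M_p^{(N)}$ be strongly stable and let $L\subset\mathcal M_p^{(N)}$ be the lex segment with $|L|=|A|$. Then $|\partial L|\le|\partial A|$, and if $p\ge1$, then $|L_{\le l}|\le|A_{\le l}|$ for all $l\le N$.
\end{lemma}

\begin{proof}
For $p=0$ we have $L=A$. For $p\ge1$ the first claim follows from the second by Lemma~\ref{lem:stable}(ii). We argue by induction on $N$, for all $p$ at once. For $N=1$ there is one monomial in each degree, and $L=A$. Let $N\ge2$, $p\ge1$ and $t=t_N$. The case $l=N$ holds with equality. Sort $A$ by the exponent of $t$: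
\[
A=\bigsqcup_{i\ge0}t^iA_i,\qquad A_i\subset\mathcal M^{(N-1)}_{p-i},
\]
and let $L^0=L\cap\mathcal M^{(N-1)}$, a lex segment of $\mathcal M^{(N-1)}_p$. Such a union is strongly stable exactly when each $A_i$ is strongly stable and $\partial A_i\subset A_{i-1}$ for $i\ge1$, with $\partial$ taken in $\mathcal M^{(N-1)}$: the first condition covers the replacements among $t_1,\dots,t_{N-1}$, the second the replacements of $t$ by some $t_h$.

\emph{Claim: $|L^0|\le|A_0|$.} We first replace the layers by lex segments. Let $L_i\subset\mathcal M^{(N-1)}_{p-i}$ be the lex segment with $|L_i|=|A_i|$. By induction $|\partial L_i|\le|\partial A_i|\le|A_{i-1}|=|L_{i-1}|$, and $\partial L_i$ is a lex segment by Lemma~\ref{lem:lexshadow}, so $\partial L_i\subset L_{i-1}$. Therefore $\bigsqcup t^iL_i$ is strongly stable, and its layers have the same sizes as those of $A$. For the proof of the claim we may thus assume that every $A_i$ is a lex segment.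

Suppose that $|A_0|<|L^0|$. Both are lex segments, so $A_0\subsetneq L^0$; pick $u\in L^0\setminus A_0$. We show that $A\subset L$. Then $A=L$ by size, which contradicts $u\in L\setminus A$. Let $m=t^im_i\in A$ with $m_i\in A_i$. If $i=0$, then $m\in A_0\subset L$. Let $i\ge1$. To compare $m$ with $u$, we push $m$ down to the layer $A_0$ in the lexicographically worst way. Let $\hat m$ be the smallest element of $\mathcal M_p^{(N-1)}$ divisible by $m_i$; it exists because $t_1=z$ is free and $m_iz^i$ is such an element. Write $\hat m=m_i\kappa$, and let $r$ be the first letter of the word of $\kappa$.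

Multiplying $m_i$ by the letters of $\kappa$ one after the other and using $\partial A_h\subset A_{h-1}$, we get $\hat m\in A_0$. As $A_0$ is a lex segment and $u\notin A_0$, we have $\hat m>u$. For $r<h\le N-1$ the monomial $t_h\hat m/t_r$ is a multiple of $m_i$ smaller than $\hat m$, so it is not standard; this means that $t_h$ is capped and divides $\hat m$. Let $s$ be the first index at which the exponents of $\hat m$ and $u$ differ; the exponent of $t_s$ in $\hat m$ is the larger one. If $s\ge r$, then for all $h$ with $s<h\le N-1$ the exponent of $t_h$ is $1$ in $\hat m$ and at most $1$ in $u$, so $\deg\hat m>\deg u$, which is false. So $s<r$. Neither $\kappa$ nor $t^i$ involves $t_1,\dots,t_s$, so $m$ and $\hat m$ have the same exponents in these variables. Hence $m>u\in L$, and $m\in L$. This proves the claim.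

Now let $l<N$, and let $L'\supset L^0$ be the lex segment of $\mathcal M_p^{(N-1)}$ of size $|A_0|$. By induction, applied to $A_0$,
\[
|A_{\le l}|=|(A_0)_{\le l}|\ge|L'_{\le l}|\ge|L^0_{\le l}|=|L_{\le l}|.\qedhere
\]
\end{proof}

From now on $N=2d+1$. Minimal growth persists for strongly stable sets.

\begin{lemma}\label{lem:persist}
Let $p\ge1$, let $A\subset\mathcal M_p$ be strongly stable and $L$ the lex segment with $|L|=|A|$. If $|\partial A|=|\partial L|$, then $|\partial^2A|=|\partial^2L|$.
\end{lemma}

\begin{proof}
The free indices are $1,d+2,\dots,2d+1$ and the capped ones are $2,\dots,d+1$. So Lemma~\ref{lem:stable}(ii) reads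
\[
|\partial A|=2|A_{\le1}|+\sum_{l=2}^{d}|A_{\le l}|+\sum_{l=d+2}^{2d+1}|A_{\le l}|,
\]
and the same formula holds for $L$. By Lemma~\ref{lem:macaulay} each term for $A$ is at least the term for $L$, so $|A_{\le l}|=|L_{\le l}|$ for all $l\ne d+1$. The numbers of $\nu\in\partial A$ with given $\max(\nu)$ involve only these $l$, so $|(\partial A)_{\le l}|=|(\partial L)_{\le l}|$ for every $l$. Both shadows are strongly stable, and Lemma~\ref{lem:stable}(ii) applied to them gives the claim.
\end{proof}

\begin{example}\label{ex:square}
The index $d+1$ leaves room for extremal sets other than lex segments. For the square of Figure~\ref{fig:four}, placed as $\{0,1\}^2$, we have $V=\operatorname{span}\{1,Y_1,Y_2,Y_1Y_2\}\subset\mathcal R_2$, so Lemma~\ref{lem:first} gives $A=\{z^2,zx_1,zx_2,x_1x_2\}$, which is strongly stable. The lex segment is $L=\{z^2,zx_1,zx_2,zw_1\}$. For $l=1,\dots,5$ the numbers $|A_{\le l}|$ are $1,2,4,4,4$ and the numbers $|L_{\le l}|$ are $1,2,3,4,4$. Both shadows have $2\cdot1+2+4+4=12$ elements.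
\end{example}

It remains to connect lex segments with the lattice. For $n\le|\mathcal M_p|$ let $L_p(n)\subset\mathcal M_p$ be the lex segment of size $n$. A \emph{down-set} is a set $D\subset\mathbb N^d$ such that $a\in D$ and $a_j>0$ imply $a-e_j\in D$.

\begin{lemma}\label{lem:lambda}
We have $L_{p+1}(n)=zL_p(n)$. The number $\lambda(n)=|\partial L_p(n)|$ does not depend on $p$, it is nondecreasing in $n$, and $F(n)\le\lambda(n)$.
\end{lemma}

\begin{proof}
The monomials divisible by $z=t_1$ are the largest ones in $\mathcal M_{p+1}$, and multiplication by $z$ is an order-preserving bijection from $\mathcal M_p$ onto them. So $L_{p+1}(n)=zL_p(n)$, and $\partial(zL)=z\,\partial L$ because $zmt$ is standard exactly when $mt$ is. Monotonicity follows from $L_p(n)\subset L_p(n+1)$.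

Let $L=L_p(n)$ and $D=a(L)$. This is a down-set: $a-e_j$ is obtained by replacing $x_j$ by $z$ if $a_j$ is odd, and $w_j$ by $x_j$ if $a_j>0$ is even. Let $X_L=\pi^{-1}(D)\subset\mathbb Z^d$, a set of $n$ points. We compare $X_L+B_1$ with $\partial L$. Moving a coordinate of a lattice point one step toward $0$ lowers $a_j$, so the point stays in $D$. Moving it one step away from $0$ replaces $a_j$ by $a_j+2$ if $a_j\ne0$, and replaces $a_j=0$ by $1$ or by $2$. Hence
\[
\pi(X_L+B_1)=D\cup\bigcup_j(D+2e_j)\cup\bigcup_j\{a+e_j:a\in D,\ a_j=0\}.
\]
Multiplication by $z$, $w_j$ and $x_j$ in $C$ gives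
\[
a(\partial L)=D\cup\bigcup_j(D+2e_j)\cup\bigcup_j\{a+e_j:a\in D,\ a_j\text{ even}\}.
\]
If $a_j\ge2$ is even, then $a+e_j=(a-e_j)+2e_j\in D+2e_j$. So the two sets coincide, and $F(n)\le|X_L+B_1|=|\partial L|$.
\end{proof}

\section{Sets on which the algebras agree}\label{sec:closed}

We must lead an arbitrary set $A_0$ over $R_\emptyset$ to a strongly stable set over $C$, and the compressions that do this live in different algebras. Lemma~\ref{lem:vals}(a) lets us pass from $R_I$ to $R_J$ for $I\subset J$, but this may shrink the shadow: $\{x_1\}$ has $2d+1$ elements in its shadow over $R_\emptyset$ and $2d$ over $C$. More seriously, we will have to return from $C$ to $R_\emptyset$, against the direction of the degeneration. Both problems disappear on the following class of sets.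

A set $A\subset\mathcal M_p$ has \emph{property $P_j$} if $m\in A$ and $x_j\mid m$ imply $zm/x_j\in A$; in coordinates, $a\in A$ and $a_j$ odd imply $a-e_j\in A$. It is \emph{$z$-closed} if it has $P_1,\dots,P_d$.

\begin{lemma}\label{lem:sameshadow}
If $A$ is $z$-closed, then $\partial_{R_J}A=\partial A$ for all $J$, and $\partial A$ is $z$-closed. Hence also $\partial^2_{R_J}A=\partial^2A$.
\end{lemma}

\begin{proof}
We have $\partial A\subset\partial_{R_J}A\subset\partial_{R_\emptyset}A$. A product $mt$ in $R_\emptyset$ ($m\in A$, $t\in\mathcal M_1$) that vanishes in $C$ has $t=x_j$ with $x_j\mid m$. It equals $(zm/x_j)w_j$, which lies in $\partial A$ by $P_j$. So the three shadows are equal. Now let $\nu=mt\in\partial A$ and $x_j\mid\nu$. If $x_j\mid m$, then $z\nu/x_j=(zm/x_j)t\in\partial A$. Otherwise $t=x_j$ and $z\nu/x_j=mz\in\partial A$.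
\end{proof}

\begin{lemma}\label{lem:back}
If $A$ is $z$-closed and linearly presented over $R_\emptyset$, then it is linearly presented over $C$.
\end{lemma}

\begin{proof}
We use Lemma~\ref{lem:graph} and work in coordinates. A \emph{step} is a move $a\to a+t$ with $t\in\{0,e_i,2e_i:i\in[d]\}$, and a \emph{$C$-step} is a step that is not of the form $a\to a+e_i$ with $a_i$ odd. Products with elements of $\mathcal M_1$ in $R_\emptyset$ are steps, and nonzero products in $C$ are $C$-steps. A step raises $\operatorname{wt}$ by at most $1$, so a point reached from $A$ in one step is a monomial of degree $p+1$. Fix $\mu\in\mathcal M_{p+2}$ and write $G_\emptyset$, $G_C$ for the two graphs. If $a\in A$ and $a\to\nu\to\mu$ are $C$-steps, then $a$ is a vertex of $G_C$, and two distinct such points with the same $\nu$ are adjacent in $G_C$.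

The idea is to retract paths of $G_\emptyset$ onto $G_C$ by rounding down the coordinates that cause a product to vanish in $C$. For $a\in\mathbb N^d$ let
\[
\eta(a)_j=\begin{cases}a_j-1&\text{if $a_j$ is odd and $\mu_j$ is even},\\ a_j&\text{otherwise.}\end{cases}
\]
If $a\in A$, then $\eta(a)\in A$ by the properties $P_j$, applied to one coordinate after the other. A vertex $a$ of $G_C$ is a vertex of $G_\emptyset$, and $\eta(a)=a$, because $a_j$ and $\mu_j-a_j$ are never both odd. Let $a\in A$ and let $a\to\nu\to\mu$ be steps.

\emph{(1) $\eta(\nu)\to\mu$ is a $C$-step.} If $\eta(\nu)\ne\nu$, then $\nu_h$ is odd and $\mu_h$ is even for some $h$, so $\mu=\nu+e_h$; the other coordinates of $\nu$ and $\mu$ agree, and $\mu-\eta(\nu)=2e_h$. If $\eta(\nu)=\nu$, the step $\nu\to\mu$ is not $e_h$ with $\nu_h$ odd, since then $\mu_h$ would be even.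

\emph{(2) $\eta(a)$ is a vertex of $G_C$, and there is a vertex $b$ of $G_C$, equal or adjacent to $\eta(a)$, such that $b\to\eta(\nu)$ is a $C$-step.} If $\nu=a$, take $b=\eta(a)$. Otherwise $a$ and $\nu$ differ in one coordinate $i$, by $1$ or $2$, and $\eta(a),\eta(\nu)$ agree outside $i$ because $\eta$ acts coordinatewise. There are three cases.
\begin{itemize}
\item $\mu_i$ is even. Then $\eta(a)_i=2\lfloor a_i/2\rfloor$ and $\eta(\nu)_i=2\lfloor\nu_i/2\rfloor$ differ by $0$ or $2$. So $\eta(a)\to\eta(\nu)$ is a $C$-step; take $b=\eta(a)$.
\item $\mu_i$ is odd and $a\to\nu$ is a $C$-step. Then $\eta$ changes neither $a_i$ nor $\nu_i$, so $\eta(a)\to\eta(\nu)$ is a $C$-step; take $b=\eta(a)$.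
\item $\mu_i$ is odd, $a_i$ is odd and $\nu=a+e_i$. Then $\nu_i$ is even, so $\mu-\nu$ has odd $i$-th coordinate and $\mu=\nu+e_i$. Thus $a=\mu-2e_i$ and $\nu=\mu-e_i$, and both are fixed by $\eta$. Let $b=a-e_i$, which lies in $A$ by $P_i$ and has $b_i$ even. The moves $b\to a$, $a\to a$ and $a\to\mu$ are $C$-steps, so $a$ and $b$ are vertices of $G_C$ adjacent via the point $a$. The move $b\to\nu$ is the $C$-step $2e_i$.
\end{itemize}
Whenever $b=\eta(a)$, this point is a vertex of $G_C$ by (1).

Now let $a,a'$ be adjacent in $G_\emptyset$ via $\nu$, and let $b,b'$ be as in (2). By (1) and (2), $b$ and $b'$ are equal or adjacent in $G_C$ via $\eta(\nu)$. So $\eta(a)$ and $\eta(a')$ lie in one component of $G_C$. Any two vertices of $G_C$ are joined by a path in $G_\emptyset$, which is connected by hypothesis, and $\eta$ fixes the two endpoints. Hence $G_C$ is connected.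
\end{proof}

\begin{proposition}\label{prop:agree}
If $A\subset\mathcal M_p$ is $z$-closed, then $(\Lambda,A)\rightsquigarrow(\Lambda',A)$ for all $\Lambda,\Lambda'$ among the algebras $R_J$ and $E$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:sameshadow} the first and second shadows are the same over all these algebras. It remains to see that linear presentation over one of them implies linear presentation over all. Since the first shadows agree, Lemma~\ref{lem:vals}(a) shows that linear presentation over $R_J$ implies it over $R_I$ for $I\subset J$. Together with Lemma~\ref{lem:back} this gives the implications $R_J\Rightarrow R_\emptyset\Rightarrow C\Rightarrow R_{J'}$ for all $J,J'$, and $C\Leftrightarrow E$ by Lemma~\ref{lem:graph}.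
\end{proof}

\section{Four compressions}\label{sec:compress}

To force closure under the replacement of $t_j$ by $t_i$, one would like to substitute $t_j\mapsto t_j+t_i$ and take symbols for a valuation that prefers $t_i$. The substitution has to be an automorphism. In $C$ this fails for $x_j\mapsto x_j+z$ and for $x_j\mapsto x_j+x_i$, since $(x_j+z)^2$ and $(x_j+x_i)^2=2x_ix_j$ are not zero. The first substitution extends to an automorphism of $R_J$ for $j\notin J$, and the second is an automorphism of $E$. To see what taking symbols does to a set of monomials we need one fact about binomials.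

\begin{lemma}\label{lem:vand}
Let $b_1,\dots,b_n\in\mathbb N$ be distinct. The orders in $Y$ of the nonzero elements of $\operatorname{span}\{(1+Y)^{b_1},\dots,(1+Y)^{b_n}\}\subset k[Y]$ are exactly $0,1,\dots,n-1$.
\end{lemma}

\begin{proof}
The binomial coefficient $\binom bh$ is a polynomial in $b$ of degree $h$ with leading coefficient $1/h!$. Column operations show that the determinant of $\big(\binom{b_i}{h}\big)_{1\le i\le n,\ 0\le h<n}$ is $\prod_{h<n}\frac1{h!}$ times the Vandermonde determinant of the $b_i$, which is nonzero in $k$. So truncation modulo $Y^n$ is an isomorphism from the span onto the polynomials of degree $<n$. A nonzero element has nonzero truncation, hence order $<n$, and the preimage of $Y^h$ has order $h$.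
\end{proof}

This lemma is the place where the characteristic of $k$ enters. In characteristic $\ell>0$ it fails: $1$ and $(1+Y)^\ell=1+Y^\ell$ span a space with orders $0$ and $\ell$.

Let $\Lambda$ be $R_J$ or $E$. A \emph{compression} over $\Lambda$ consists of a graded automorphism $\theta$, an additive function $v:\mathcal M\to\mathbb Z$ and a partition of $\mathcal M_p$ into \emph{fibers}, such that the elements of each fiber, multiplied by suitable signs, can be listed as $m_0,\dots,m_s$ with
\begin{equation}\label{eq:binom}
v(m_0)<\dots<v(m_s),\qquad\theta(m_b)=\sum_{h=0}^b\binom bh m_h\quad(0\le b\le s).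
\end{equation}
The index $b$ is the \emph{position} of $m_b$ in its fiber. The compression replaces $A\subset\mathcal M_p$ by the set $A'$ that meets each fiber $f$ in its first $|A\cap f|$ positions.

\begin{lemma}\label{lem:compress}
If $A'$ arises from $A$ by a compression over $\Lambda$, then $(\Lambda,A)\rightsquigarrow(\Lambda,A')$.
\end{lemma}

\begin{proof}
Let $V=\theta(\operatorname{span}A)$. Then $(\Lambda,A)\rightsquigarrow(\Lambda,V)\rightsquigarrow(\Lambda,\operatorname{gr}V)$, the second step by Lemma~\ref{lem:vals}(b). We show that $\operatorname{gr}V=\operatorname{span}A'$. Fix a fiber $f$ and identify $m_h$ with $Y^h$. By \eqref{eq:binom}, $\theta(m_b)$ becomes $(1+Y)^b$, and the symbol of an element of order $h$ is a nonzero multiple of $m_h$. By Lemma~\ref{lem:vand}, $\operatorname{gr}V$ contains $m_0,\dots,m_{n-1}$ for $n=|A\cap f|$. So $\operatorname{gr}V\supset\operatorname{span}A'$, and both spaces have dimension $|A|$.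
\end{proof}

We use four compressions.

\medskip\noindent
\textbf{The compression $S_j$, over $R_J$ with $j\notin J$.} Let $\theta(x_j)=x_j+z$ and $\theta(w_j)=w_j+2x_j+z$, with the other variables fixed. Since $(x_j+z)^2=zw_j+2zx_j+z^2=z(w_j+2x_j+z)$ and the other relations do not involve $x_j,w_j$, this is an endomorphism. So is $x_j\mapsto x_j-z$, $w_j\mapsto w_j-2x_j+z$, and it is the inverse. Let $v=a_j$. A fiber is a line in direction $j$: the $a_i$ with $i\ne j$ are fixed, and $0\le a_j\le2e$ with $e=p-\sum_{i\ne j}\lceil a_i/2\rceil$. Its elements are $\rho\sigma$, where $\rho=\prod_{i\ne j}x_i^{\varepsilon_i}w_i^{b_i}$ is fixed by $\theta$ and $\sigma$ is a standard monomial of degree $e$ in $z,x_j,w_j$. The substitution $z=1$, $x_j=Y$, $w_j=Y^2$ respects the relation $x_j^2=zw_j$, sends $\sigma$ to $Y^{a_j}$, and turns $\theta$ into $Y\mapsto1+Y$. This is \eqref{eq:binom}, with position $a_j$. The effect, the same for all $J$, is that every line in direction $j$ meets $S_jA$ in an initial interval.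

\medskip\noindent
\textbf{The compression $S_{w_j\to w_i}$, $i<j$, over $C$.} Let $\theta(w_j)=w_j+w_i$, an automorphism because no relation of $C$ involves $w_j$. Let $v=-b_i$, which is additive because nonzero products in $C$ are ordinary products. In a fiber, $q=b_i+b_j$ and all other exponents are fixed, so $m_b=\rho w_i^{q-b}w_j^b$ for $0\le b\le q$, with $v(m_b)=b-q$. The binomial theorem for $(w_i+w_j)^b$ gives \eqref{eq:binom}. The position is $b_j$.

\medskip\noindent
\textbf{The compression $S_{x_j\to x_i}$, $i<j$, over $E$.} Let $\theta(x_j)=x_j+x_i$, a linear change of generators of the exterior algebra, and $v=-\varepsilon_i$. In a fiber, $\varepsilon_i+\varepsilon_j$ and all other exponents are fixed. With $\rho$ free of $x_i,x_j$, the fibers are $\{\rho\}$, $\{\rho x_ix_j\}$ and $\{m_0=\rho x_i,\ m_1=\rho x_j\}$, the products being taken in $E$. We have $\theta(\rho)=\rho$, $\theta(\rho x_ix_j)=\rho x_i(x_j+x_i)=\rho x_ix_j$, $\theta(m_0)=m_0$ and $\theta(m_1)=m_0+m_1$, which is \eqref{eq:binom}.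

\medskip\noindent
\textbf{The compression $S_{w_j\to x_l}$, $l\ne j$, over $R_{\{j\}}$.} Let $\theta(w_j)=w_j+x_l$; no relation of $R_{\{j\}}$ involves $w_j$, and the inverse is $w_j\mapsto w_j-x_l$. Let $v=-a_l$. In a fiber, $\varepsilon_j$, the $a_i$ with $i\ne j,l$, and $q=a_l+b_j$ are fixed. Put $p'=p-\varepsilon_j-\sum_{i\ne j,l}\lceil a_i/2\rceil$. The condition $\operatorname{wt}(a)\le p$ reads $\lceil a_l/2\rceil+q-a_l\le p'$, that is $\lfloor a_l/2\rfloor\ge q-p'$, that is $a_l\ge a_0:=\max(0,2(q-p'))$. So the fiber consists of the elements $m_b$ with $b_j=b$, $a_l=q-b$, $0\le b\le q-a_0$, and $v(m_b)=b-q$. Since $l\notin\{j\}$, multiplication by $x_l$ raises $a_l$ by one and never gives $0$. Expanding $(w_j+x_l)^b$ therefore gives \eqref{eq:binom}. The position is $b_j$.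

\medskip
The last compression can destroy $P_l$; it sends $\{w_j\}\subset\mathcal M_1$ to $\{x_l\}$. The remedy is to apply $S_l$ afterwards. Between the two steps the set need not be $z$-closed, so we cannot change the algebra, and $R_{\{j\}}$ is chosen because it carries both compressions.

\begin{lemma}\label{lem:preserve}
\begin{enumerate}
\item[(a)] $S_jA$ has $P_j$ for every $A$, and $S_j$ preserves $P_h$ for $h\ne j$.
\item[(b)] $S_{w_j\to w_i}$ and $S_{x_j\to x_i}$ map $z$-closed sets to $z$-closed sets.
\item[(c)] $S_{w_j\to x_l}$ preserves $P_h$ for all $h\ne l$.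
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose that $\varepsilon_h$ is constant on fibers, and that $m\mapsto zm/x_h$ maps each fiber $f$ with $\varepsilon_h=1$ into a single fiber $f'$, preserving positions. If $A$ has $P_h$, then $|A\cap f|\le|A\cap f'|$. The first $|A\cap f|$ positions of $f$ are mapped to the first $|A\cap f|$ positions of $f'$, which belong to $A'$. So $A'$ has $P_h$. These assumptions hold in the following cases.
\begin{itemize}
\item $S_j$, $h\ne j$: the map replaces $a_h$ by $a_h-1$ and leaves the position $a_j$ and the other $a_i$ unchanged.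
\item $S_{w_j\to w_i}$, all $h$: the exponents of the $w$'s are unchanged, so $q$ and the position $b_j$ are unchanged.
\item $S_{x_j\to x_i}$, $h\ne i,j$: the map replaces $\rho$ by $z\rho/x_h$ and leaves $\varepsilon_i,\varepsilon_j$ unchanged.
\item $S_{w_j\to x_l}$, $h\ne l$, including $h=j$: the numbers $a_l$ and $b_j$ are unchanged, hence so are $q$ and the position $b_j$.
\end{itemize}
The set $S_jA$ has $P_j$ because it meets lines in direction $j$ in initial intervals. It remains to check $P_i$ and $P_j$ for $A'=S_{x_j\to x_i}A$ with $A$ $z$-closed. Let $\rho$ be free of $x_i,x_j$. If $\rho x_i$ or $\rho x_j$ lies in $A'$, then one of them lies in $A$, so $z\rho\in A$; its fiber is a single point, so $z\rho\in A'$. If $\rho x_ix_j\in A'$, then it lies in $A$, so $z\rho x_i$ and $z\rho x_j$ lie in $A$; they form a whole fiber, so both lie in $A'$.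
\end{proof}

To see that the compressions terminate, put
\[
\Phi(A)=\Big(\sum_{m\in A}\sum_ha_h(m),\ \sum_{m\in A}\sum_hh\,a_h(m)\Big)\in\mathbb N^2,
\]
and order $\mathbb N^2$ lexicographically, which is a well-order. Along a fiber of $S_j$ the sum $\sum_ha_h$ increases strictly with the position. The same holds for $S_{w_j\to x_l}$, since there $a_l+a_j=q+\varepsilon_j+b_j$. Along a fiber of $S_{w_j\to w_i}$ or $S_{x_j\to x_i}$ the sum $\sum_ha_h$ is constant, and $\sum_hh\,a_h$ increases by $2(j-i)$, respectively $j-i$, from one position to the next. So each of the four compressions either fixes $A$ or lowers $\Phi(A)$. It does not fix $A$ if some fiber contains an element of $A$ and, at an earlier position, an element outside $A$.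

\begin{proposition}\label{prop:step}
Let $A\subset\mathcal M_p$ be $z$-closed and not strongly stable. There is a $z$-closed set $A'\subset\mathcal M_p$ with $\Phi(A')<\Phi(A)$ and $(C,A)\rightsquigarrow(C,A')$.
\end{proposition}

\begin{proof}
There are $m\in A$ and a replacement of a variable of $m$ by an earlier one whose result $m'$ is standard and not in $A$. In each case below, $m'$ lies in the fiber of $m$ for the compression named first, at an earlier position, so that compression lowers $\Phi$. We use Lemma~\ref{lem:compress} for the compressions, Lemma~\ref{lem:preserve} to see that $A'$ is $z$-closed, and Proposition~\ref{prop:agree} to change the algebra. The order of the variables leaves four cases.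

\emph{A variable $x_j$ or $w_j$ is replaced by $z$, or $w_j$ by $x_j$.} Then $a(m')$ is $a(m)-e_j$ or $a(m)-2e_j$. Let $A'=S_jA$. Then
$(C,A)\rightsquigarrow(R_\emptyset,A)\rightsquigarrow(R_\emptyset,A')\rightsquigarrow(C,A')$.

\emph{$w_j$ is replaced by $w_i$, $i<j$.} Let $A'=S_{w_j\to w_i}A$. Then $(C,A)\rightsquigarrow(C,A')$ directly.

\emph{$x_j$ is replaced by $x_i$, $i<j$.} Let $A'=S_{x_j\to x_i}A$. Then $(C,A)\rightsquigarrow(E,A)\rightsquigarrow(E,A')\rightsquigarrow(C,A')$.

\emph{$w_j$ is replaced by $x_l$, $l\ne j$.} Here $x_l\nmid m$, so $a_l$ rises by one and $b_j$ drops by one. Let $A''=S_{w_j\to x_l}A$ and $A'=S_lA''$. Then $\Phi(A')\le\Phi(A'')<\Phi(A)$. Both compressions preserve $P_h$ for $h\ne l$, and $A'$ has $P_l$, so $A'$ is $z$-closed. Both are compressions over $R_{\{j\}}$, because $l\notin\{j\}$. Hence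
\[
(C,A)\rightsquigarrow(R_{\{j\}},A)\rightsquigarrow(R_{\{j\}},A'')\rightsquigarrow(R_{\{j\}},A')\rightsquigarrow(C,A').\qedhere
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:subspace}}\label{sec:proof}

Let $0\ne V\subset k[\mathbb Z^d]$ with $\dim V=n<\infty$. Choose $p\ge1$ with $V\subset T^p=\mathcal R_p$.

\subsection*{The chain}
By Lemma~\ref{lem:first}, $(\mathcal R,V)\rightsquigarrow(R_\emptyset,A_0)$ with $A_0\subset\mathcal M_p$. Let $A_1=S_d\cdots S_2S_1A_0$, with all compressions taken over $R_\emptyset$. By Lemma~\ref{lem:preserve}(a), $S_j$ creates $P_j$ and keeps $P_1,\dots,P_{j-1}$, so $A_1$ is $z$-closed. Apply Proposition~\ref{prop:step} as long as possible. Since $\Phi$ decreases in a well-order, the process stops, at a strongly stable set $A^*\subset\mathcal M_p$. Thus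
\[
(\mathcal R,V)\rightsquigarrow(R_\emptyset,A_0)\rightsquigarrow(R_\emptyset,A_1)\rightsquigarrow(C,A_1)\rightsquigarrow(C,A^*),
\]
and by transitivity
\begin{equation}\label{eq:chain}
(\mathcal R,V)\rightsquigarrow(C,A^*).
\end{equation}
For example, for $X=\{(0,0),(1,1)\}$ and $p=2$, the element $y_1y_2-1=Y_1+Y_2+Y_1Y_2$ has value $(0,1)$. So $A_0=A_1=\{z^2,zx_2\}$, and $S_{x_2\to x_1}$ leads to $A^*=\{z^2,zx_1\}$.

\subsection*{The lower bound}
Let $L=L_p(n)$. Part (i) of Definition~\ref{def:red} gives $|A^*|=n$ and the first inequality in
\begin{equation}\label{eq:ineq}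
\dim VT\ \ge\ |\partial A^*|\ \ge\ |\partial L|=\lambda(n)\ \ge\ F(n);
\end{equation}
the others are Lemmas~\ref{lem:macaulay} and~\ref{lem:lambda}. This proves the first claim. For $V=V_Y$ with $Y$ an optimal set of $n$ points, the left side is $F(n)$. Hence
\begin{equation}\label{eq:Flambda}
F(n)=\lambda(n)\qquad\text{for all }n\ge1,
\end{equation}
and $F$ is nondecreasing.

\subsection*{The case of equality}
Suppose that $\dim VT=F(n)$. This hypothesis is used to turn \eqref{eq:ineq} into a chain of equalities. The equality $\dim VT=|\partial A^*|$, together with the fact that $A^*$ is linearly presented over $C$ (Lemma~\ref{lem:stable}(iii)), allows us to apply part (ii) of Definition~\ref{def:red} to \eqref{eq:chain}, which gives $\dim VT^2=|\partial^2A^*|$. The equality $|\partial A^*|=|\partial L|$ gives $|\partial^2A^*|=|\partial^2L|$ by Lemma~\ref{lem:persist}. By Lemma~\ref{lem:lexshadow}, $\partial L$ is the lex segment of $\mathcal M_{p+1}$ of size $\lambda(n)=\dim VT$. Therefore, by \eqref{eq:Flambda},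
\[
\dim VT^2=|\partial(\partial L)|=\lambda(\dim VT)=F(\dim VT).
\]

\subsection*{Iteration}
The space $VT$ satisfies $\dim(VT)T=F(\dim VT)$, which is again the case of equality. By induction $\dim VT^{r+1}=F(\dim VT^r)$ for all $r\ge0$, so $\dim VT^r=F^{(r)}(n)$. If $V'$ is any subspace of dimension $n$, then $\dim V'T^r\ge F^{(r)}(n)$ by induction on $r$: the lower bound and the monotonicity of $F$ give $\dim V'T^{r+1}\ge F(\dim V'T^r)\ge F(F^{(r)}(n))$. This proves Theorem~\ref{thm:subspace}, and with it Theorem~\ref{thm:main}. \qed

\section{All radii}\label{sec:radii}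

\begin{proof}[Proof of Theorem~\ref{thm:radii}]
Theorem~\ref{thm:subspace} for $V=V_X$ gives $|X+B_r|=F^{(r)}(n)$ for all $r$. Hence $|(X+B_r)+B_1|=F(|X+B_r|)$, so $X+B_r$ is optimal, and $|Y+B_r|=\dim V_YT^r\ge F^{(r)}(n)$ for $|Y|=n$.

Let $p\ge1$ with $n\le|\mathcal M_p|$ and $L=L_p(n)$. By Lemma~\ref{lem:lexshadow} all $\partial^rL$ are lex segments, so $|\partial^{r+1}L|=\lambda(|\partial^rL|)$, and $|\partial^rL|=F^{(r)}(n)$ by \eqref{eq:Flambda}. By Lemma~\ref{lem:stable}(i), applied $r$ times, $\nu\in\mathcal M_{p+r}$ lies in $\partial^rL$ if and only if deleting the last $r$ letters of its word leaves an element $m$ of $L$. So $\partial^rL$ consists, without repetition, of the standard products $m\kappa$ with $m\in L$, $\deg\kappa=r$, and $\kappa$ involving only variables $t_l$ with $l\ge\max(m)$. For fixed $m$ we count the admissible $\kappa$ by degree; a free variable contributes a factor $1/(1-q)$ and a capped one a factor $1+q$.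
\begin{itemize}
\item The only monomial with last variable $z$ is $z^p$, and it lies in $L$ as the largest element. Here $\kappa$ is any standard monomial, which gives $(1+q)^d/(1-q)^{d+1}$.
\item If the last variable of $m$ is $x_i$, then $\kappa$ may use $x_{i+1},\dots,x_d$ and all $w$'s, but not $x_i$. This gives $(1+q)^{d-i}/(1-q)^d$.
\item If the last variable of $m$ is $w_i$, then $\kappa$ may use $w_i,\dots,w_d$. This gives $1/(1-q)^{d-i+1}$.
\end{itemize}
Summing over $m\in L$ yields \eqref{eq:gen}. The numbers $\alpha_i,\omega_i$ do not depend on $p\ge1$, since $L_{p+1}(n)=zL_p(n)$ and $zm$ has the same last variable as $m$.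

Each term of \eqref{eq:gen} is a combination of series $q^h/(1-q)^e$ with $0\le h<e$. The coefficient of $q^r$ in such a series is $\binom{r-h+e-1}{e-1}$ for $r\ge h$ and $0$ for $0\le r<h$. The polynomial $\binom{r-h+e-1}{e-1}$ in $r$ vanishes at the integers $r$ with $h-e+1\le r\le h-1$, and these include $0,\dots,h-1$. So the coefficient is a polynomial in $r$ of degree $e-1$ with leading coefficient $1/(e-1)!$, for all $r\ge0$. The first term of \eqref{eq:gen} contributes degree $d$ with leading coefficient $2^d/d!$, and the others contribute degree at most $d-1$. Finally, the coefficients of $q$ in the three types of fractions are $2d+1$, $2d-i$ and $d-i+1$, which gives \eqref{eq:F}.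
\end{proof}

\begin{example}\label{ex:table}
Let $d=2$ and $p=2$. By \eqref{eq:F}, $F(1)=5$, and the $n$-th monomial in the lexicographic order raises $F$ by $3,2,2,1$ according as its last variable is $x_1,x_2,w_1,w_2$. The table lists the $13$ elements of $\mathcal M_2$ with the lattice points $\pi^{-1}(a(m))$. By the proof of Lemma~\ref{lem:lambda} and \eqref{eq:Flambda}, the first $n$ points form an optimal set.
\[
\begin{array}{c|ccccccc}
n&1&2&3&4&5&6&7\\\hline
m&z^2&zx_1&zx_2&zw_1&zw_2&x_1x_2&x_1w_1\\
\text{point}&(0,0)&(1,0)&(0,1)&(-1,0)&(0,-1)&(1,1)&(2,0)\\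
F(n)&5&8&10&12&13&15&17\\[8pt]
n&8&9&10&11&12&13&\\\hline
m&x_1w_2&x_2w_1&x_2w_2&w_1^2&w_1w_2&w_2^2&\\
\text{point}&(1,-1)&(-1,1)&(0,2)&(-2,0)&(-1,-1)&(0,-2)&\\
F(n)&18&20&21&23&24&25&
\end{array}
\]
For $n=4$ we have $\alpha_1=\alpha_2=\omega_1=1$ and $\omega_2=0$. The coefficients of $q^r$ in $(1+q)^2/(1-q)^3$, $(1+q)/(1-q)^2$ and $1/(1-q)^2$ are $2r^2+2r+1$, $2r+1$ and $r+1$. So every optimal four-point set in $\mathbb Z^2$, in particular each set in Figure~\ref{fig:four}, has
\[
|X+B_r|=(2r^2+2r+1)+(2r+1)+2(r+1)=2r^2+6r+4,
\]
with the values $4,12,24$ for $r=0,1,2$.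
\end{example}

\begin{thebibliography}{1}
\bibitem{small}
\emph{Sets With Small Neighborhood In The Integer Lattice},
\texttt{http://www.mi.uni-koeln.de/\allowbreak opt/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2017/\allowbreak 02/\allowbreak small\_nbhd.pdf}
\end{thebibliography}
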